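\title{Nuclear Fr\'echet spaces all of whose subspaces have the bounded approximation property}

\begin{abstract}
We show that the space $s$ of rapidly decreasing sequences has a closed subspace without the bounded approximation property, and that the same holds for every infinite-dimensional nuclear Fr\'echet space with a basis and a continuous norm. The subspace is given by linear equations between coordinates. These equations force the diagonal entries of any suitably bounded operator to be almost constant, while for an operator of finite rank they tend to zero. As a consequence, the nuclear Fr\'echet spaces all of whose closed subspaces have the bounded approximation property are exactly the finite-dimensional spaces and $\omega=\mathbb K^{\mathbb N}$.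
\end{abstract}

\section{The question and the results}\label{sec:intro}

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$. A \emph{Fr\'echet space} $F$ is a complete metrizable locally convex space. Its topology is given by a \emph{fundamental system} of seminorms $\|\cdot\|_1\le\|\cdot\|_2\le\cdots$, and every continuous seminorm is bounded by a multiple of some $\|\cdot\|_k$. The space $F$ \emph{has a continuous norm} if some continuous seminorm on $F$ is a norm; then all $\|\cdot\|_k$ with $k$ large are norms. A \emph{basis} of $F$ is a sequence $(e_n)$ such that every $x\in F$ has a unique expansion $x=\sum_n c_n(x)e_n$ converging in $F$; the functionals $c_n$ are then continuous, by the open mapping theorem.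

A separable Fr\'echet space $E$ has the \emph{bounded approximation property} (BAP) if there is a sequence $(T_N)$ of continuous linear operators of finite rank on $E$ with $T_Nx\to x$ for every $x\in E$. The word ``bounded'' refers to the Banach--Steinhaus theorem: a pointwise convergent sequence of continuous operators on a Fr\'echet space is equicontinuous, that is, for every $k$ there are $j(k)$ and $C_k$ with
\begin{equation}\label{eq:equi}
\|T_Nx\|_k\le C_k\|x\|_{j(k)}\qquad\text{for all }N\text{ and all }x\in E .
\end{equation}
Conversely, if \eqref{eq:equi} holds and $T_Ny\to y$ for all $y$ in a dense set, then $T_Nx\to x$ for all $x$, because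
\[
\|T_Nx-x\|_k\le C_k\|x-y\|_{j(k)}+\|T_Ny-y\|_k+\|y-x\|_k .
\]
So BAP asks for finite rank operators that reproduce more and more vectors, with a loss $k\mapsto j(k)$ in the index of the seminorm and constants $C_k$ that do not depend on $N$.

A space with a basis has BAP: take $T_Nx=\sum_{n\le N}c_n(x)e_n$. If $F$ has BAP and $P$ is a continuous projection of $F$ onto $E$, the operators $PT_N|_E$ show that $E$ has BAP. In particular every closed subspace of a separable Hilbert space has BAP.

Nuclear spaces are built from Hilbert spaces. A seminorm is \emph{Hilbertian} if it has the form $\|x\|=\langle x,x\rangle^{1/2}$ with a positive semidefinite inner product. In one of the equivalent forms of the definition, a Fr\'echet space $F$ is \emph{nuclear} if it has a fundamental system of Hilbertian seminorms such that for every $k$ there is $l>k$ for which the canonical map $F_l\to F_k$ is Hilbert--Schmidt; here $F_k$ is the Hilbert space completion of $F/\{x:\|x\|_k=0\}$. A closed subspace of a nuclear Fr\'echet space is nuclear, since restrictions of Hilbert--Schmidt maps are Hilbert--Schmidt.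 Nuclear Fr\'echet spaces are separable, since each $F_k$ is the closure of the range of a compact map. The following question is posed in \cite{NFS}.

\begin{quote}
\emph{Do there exist a nuclear Fr\'echet space $F$ with a basis and a continuous norm and a closed subspace $E\subseteq F$ such that $E$ fails BAP?}
\end{quote}

The Hilbert space case suggests the answer no. Let $E$ be such a subspace, with Hilbertian norms $\|\cdot\|_k$ and a dense sequence $(y_n)$, and let $T_N$ be the projection onto $\operatorname{span}\{y_1,\dots,y_N\}$ that is orthogonal for $\|\cdot\|_N$. Then $T_Ny_n=y_n$ for $N\ge n$, and $\|T_Nx\|_k\le\|T_Nx\|_N\le\|x\|_N$ for $k\le N$. This is \eqref{eq:equi} with constant $1$, except that the index on the right grows with $N$. One may hope to remove this defect by a better choice of projections. We show that in general it cannot be removed, and that the answer to the question is yes.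

For a matrix $a=(a_{n,k})_{n,k\ge1}$ with $0<a_{n,1}\le a_{n,2}\le\cdots$ for all $n$, let
\[
\lambda(a)=\Big\{x=(x_n):\ \|x\|_k=\sum_n|x_n|\,a_{n,k}<\infty\ \text{ for all }k\Big\}.
\]
This intersection of weighted $\ell^1$ spaces is a Fr\'echet space with the continuous norm $\|\cdot\|_1$. The coordinates are continuous, since $|x_n|a_{n,1}\le\|x\|_1$, and the unit vectors $e_n$ form a basis, since $\|x-\sum_{n\le N}x_ne_n\|_k=\sum_{n>N}|x_n|a_{n,k}\to0$. We consider the condition
\begin{equation}\label{eq:star}
\lim_{n\to\infty}\frac{a_{n,k+1}}{a_{n,k}}=\infty\qquad\text{for every }k. \tag{$*$}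
\end{equation}

\begin{theorem}\label{thm:A}
If $a$ satisfies \eqref{eq:star}, then $\lambda(a)$ has a closed subspace without BAP.
\end{theorem}

\begin{corollary}\label{cor:nuclear}
The space $s=\lambda(n^k)$ of rapidly decreasing sequences is nuclear and has a closed subspace without BAP. More generally, every infinite-dimensional nuclear Fr\'echet space with a basis and a continuous norm has a closed subspace without BAP.
\end{corollary}

By the remarks above, such a subspace has no basis and is not complemented. The continuous norm cannot simply be dropped from the second assertion. The space $\omega=\mathbb K^{\mathbb N}$ with the seminorms $(\sum_{n\le k}|x_n|^2)^{1/2}$ has a basis and is nuclear, because the spaces $F_k$ are finite-dimensional, and all its closed subspaces have BAP. It is the only infinite-dimensional exception, whether or not a basis is assumed.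

\begin{theorem}\label{thm:B}
For a nuclear Fr\'echet space $F$ the following are equivalent:
\begin{enumerate}
\item[(1)] every closed subspace of $F$ has BAP;
\item[(2)] for every continuous seminorm $\|\cdot\|$ on $F$ the kernel $\{x:\|x\|=0\}$ has finite codimension in $F$;
\item[(3)] $F$ is finite-dimensional or $F\cong\omega$.
\end{enumerate}
In particular, every infinite-dimensional nuclear Fr\'echet space with a continuous norm has a closed subspace without BAP.
\end{theorem}

Section~\ref{sec:koethe} derives Corollary~\ref{cor:nuclear} from Theorem~\ref{thm:A}. Sections~\ref{sec:two}--\ref{sec:A} prove Theorem~\ref{thm:A}, starting from a computation in the plane, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.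

\section{Nuclear spaces with a basis are spaces $\lambda(a)$}\label{sec:koethe}

We use two textbook theorems.

\emph{Dynin--Mityagin theorem} \cite[28.12]{MV}. Every basis $(e_n)$ of a nuclear Fr\'echet space $F$ is absolute: for every $k$ there are $l$ and $C$ with $\sum_n|c_n(x)|\,\|e_n\|_k\le C\|x\|_l$ for all $x\in F$.

\emph{Grothendieck--Pietsch criterion} \cite[28.16]{MV}. The space $\lambda(a)$ is nuclear if and only if for every $k$ there is $l>k$ with $\sum_na_{n,k}/a_{n,l}<\infty$.

\begin{proof}[Proof of Corollary~\ref{cor:nuclear} from Theorem~\ref{thm:A}]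
For $a_{n,k}=n^k$ we have $a_{n,k+1}/a_{n,k}=n\to\infty$ and $\sum_na_{n,k}/a_{n,k+2}=\sum_nn^{-2}<\infty$. So $s$ satisfies \eqref{eq:star} and is nuclear.

Let $F$ be infinite-dimensional and nuclear, with a basis $(e_n)_{n\ge1}$ and a continuous norm. After omitting finitely many seminorms, all $\|\cdot\|_k$ are norms. Uniqueness of expansions gives $e_n\ne0$, so $a_{n,k}=\|e_n\|_k$ is positive and increasing in $k$. By the Dynin--Mityagin theorem, $x\mapsto(c_n(x))$ is a continuous injection of $F$ into $\lambda(a)$. If $c\in\lambda(a)$, then $\sum_nc_ne_n$ converges absolutely in every norm, hence converges in the complete space $F$, and $\|\sum_nc_ne_n\|_k\le\|c\|_k$. So $F\cong\lambda(a)$. By the Grothendieck--Pietsch criterion there are $k_1<k_2<\cdots$ with $\sum_na_{n,k_i}/a_{n,k_{i+1}}<\infty$ for all $i$. The matrix $b_{n,i}=a_{n,k_i}$ defines the same space with the same topology, and it satisfies \eqref{eq:star} because the terms of a convergent series tend to zero. Theorem~\ref{thm:A} applies to $\lambda(b)\cong F$.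
\end{proof}

\section{Two vectors}\label{sec:two}

To disprove BAP one has to say something about all operators that satisfy bounds of the form \eqref{eq:equi}. We extract information from such a bound in one way only. Let $E$ be a vector space with norms $\|\cdot\|_1\le\|\cdot\|_2\le\cdots$, and for a linear functional $\varphi$ on $E$ put $\|\varphi\|_k^*=\sup\{|\varphi(x)|:\|x\|_k\le1\}\in[0,\infty]$. If $\|\varphi\|_k^*<\infty$ and $\|Ty\|_k\le C\|y\|_l$ for all $y\in E$, then
\begin{equation}\label{eq:principle}
|\varphi(Tx)|\le C\,\|\varphi\|_k^*\,\|x\|_l .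
\end{equation}
If $k\le l$ and $\varphi(x)=1$, the product $\|\varphi\|_k^*\|x\|_l$ is at least $1$ and nothing is gained. If $\varphi(x)=0$, the norms can be designed so that the product is tiny, and then $T$ must send $x$ almost into $\ker\varphi$. In a plane, this means that $T$ almost preserves the line through $x$.

Let $h_0,h_1$ be a basis of the plane with coordinate functionals $\xi_0,\xi_1$, let $d\ge1$, and put $g=h_1+dh_0$ and $t_{ij}=\xi_i(Th_j)$. Suppose first that $T$ preserves the lines through $h_0$ and $g$ exactly, say $Th_0=\alpha h_0$ and $Tg=\beta g$. Then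
\[
Th_1=Tg-d\,Th_0=\beta h_1+d(\beta-\alpha)h_0 ,
\]
so $t_{00}=\alpha$, $t_{11}=\beta$ and $t_{00}-t_{11}=-t_{01}/d$. For large $d$ the two lines nearly coincide, and an operator with $t_{01}$ of moderate size must have nearly the same eigenvalue on both. For an arbitrary $T$ we have $\xi_0(Tg)=t_{01}+dt_{00}$ and $\xi_1(Tg)=t_{11}+dt_{10}$. With $\varphi=\xi_0-d\xi_1$, which vanishes at $g$, this gives $\varphi(Tg)=t_{01}+dt_{00}-dt_{11}-d^2t_{10}$, that is,
\begin{equation}\label{eq:identity}
t_{00}-t_{11}=\frac1d\,\varphi(Tg)-\frac1d\,t_{01}+d\,t_{10}.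
\end{equation}
The first and the last term measure the failure of $T$ to preserve the two lines. The computation used only the linearity of $T$, $\xi_0$, $\xi_1$, so \eqref{eq:identity} holds in any space, whether or not $T$ preserves the plane.

\begin{example}\label{ex:plane}
On the plane define
\[
\|x\|_1=|\xi_0(x)|+|\xi_1(x)|,\qquad \|x\|_2=\|x\|_1+d\,|\varphi(x)|,\qquad \|x\|_3=\|x\|_2+d^3|\xi_1(x)| ,
\]
and let $\|Tx\|_k\le C\|x\|_k$ for $k=1,2,3$. Then
\[
\|\xi_0\|_1^*\,\|h_1\|_1\le1,\qquad \|\varphi\|_2^*\,\|g\|_2\le\frac{d+1}{d},\qquad \|\xi_1\|_3^*\,\|h_0\|_3\le\frac{1+d}{d^3},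
\]
because the term $d|\varphi|$ vanishes at $g$ and the term $d^3|\xi_1|$ vanishes at $h_0$. By \eqref{eq:principle} and \eqref{eq:identity},
\[
|t_{00}-t_{11}|\le C\Big(\frac{d+1}{d^2}+\frac1d+\frac{d+1}{d^2}\Big)\le\frac{5C}{d}.
\]
An operator of rank one that fixes $h_0$ has range $\mathbb Kh_0$, so $t_{00}=1$ and $t_{11}=0$, and therefore $C\ge d/5$.
\end{example}

Several norms are needed for this estimate. If the term $d|\varphi|$ were present in the first norm, $h_1$ would have norm at least $d^2$; if the term $d^3|\xi_1|$ were present in the second norm, $g$ would have norm at least $d^3$. Each heavy term has to be switched on only after the estimates that it would spoil.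

In the plane the identity has finite rank, so the example is no obstruction yet. Three things remain. The two vectors have to be continued to an infinite chain, along which the diagonal entries of a finite rank operator tend to zero (Section~\ref{sec:chains}). The norms have to be realized on a subspace of $\lambda(a)$, allowing a loss in the index (Section~\ref{sec:construction}). Finally, the loss and the constant are not known in advance (Section~\ref{sec:A}).

\section{Chains}\label{sec:chains}

Let $E$ be a vector space with norms $\|\cdot\|_1\le\|\cdot\|_2\le\cdots$. A \emph{type} is a tuple $\theta=(p,q,r,u,m)$ of integers with $1\le p<q<r<u$ and $m\ge1$. Given a type, put $\eta_i=2^{-i-1}/m$ for $i\ge0$, so that $\sum_i\eta_i=1/m$.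

\begin{definition}\label{def:chain}
A \emph{chain of type $\theta$} in $E$ consists of vectors $h_i\in E$, linear functionals $\xi_i$ on $E$ and numbers $d_i\ge1$ $(i\ge0)$ such that $\xi_i(h_j)=\delta_{ij}$ and, with $g_i=h_{i+1}+d_ih_i$ and $\varphi_i=\xi_i-d_i\xi_{i+1}$,
\begin{align}
\|\xi_i\|_1^*\,\|h_{i+1}\|_p&\le\eta_id_i &&\text{for all } i, \tag{A}\label{eq:A}\\
\|\varphi_i\|_{p+1}^*\,\|g_i\|_q&\le\eta_id_i &&\text{for even } i, \tag{B0}\label{eq:B0}\\
\|\varphi_i\|_{q+1}^*\,\|g_i\|_r&\le\eta_id_i &&\text{for odd } i, \tag{B1}\label{eq:B1}\\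
\|\xi_{i+1}\|_{r+1}^*\,\|h_i\|_u&\le\eta_i/d_i &&\text{for all } i, \tag{C}\label{eq:C}\\
\|\xi_i\|_{r+1}^*\,\|h_i\|_p&\le2^{-i} &&\text{for all } i. \tag{D}\label{eq:D}
\end{align}
\end{definition}

Conditions \eqref{eq:A}--\eqref{eq:C} are the three estimates of Example~\ref{ex:plane} for the pair $h_i,h_{i+1}$, now with a loss in the index. Why the middle estimate alternates between two levels is explained in Section~\ref{sec:construction}. Condition \eqref{eq:D} is of a different kind: there $\xi_i(h_i)=1$, and the functional is measured in a stronger norm than the vector. It can be applied only to operators that improve the norm from $\|\cdot\|_p$ to $\|\cdot\|_{r+1}$, as finite rank operators do.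

If $E'\subseteq E$ is a linear subspace containing all $h_i$, then the $h_i$, $\xi_i|_{E'}$, $d_i$ form a chain of the same type in $E'$, because $\|\varphi|_{E'}\|_k^*\le\|\varphi\|_k^*$.

\begin{lemma}\label{lem:chain}
Let $(h_i,\xi_i,d_i)$ be a chain of type $(p,q,r,u,m)$ in $E$. Let $T:E\to E$ be a linear operator of finite rank such that, for all $x\in E$,
\begin{equation}\label{eq:four}
\|Tx\|_1\le C\|x\|_p,\quad\|Tx\|_{p+1}\le C\|x\|_q,\quad\|Tx\|_{q+1}\le C\|x\|_r,\quad\|Tx\|_{r+1}\le C\|x\|_u .
\end{equation}
Then $|\xi_0(Th_0)|\le3C/m$.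
\end{lemma}

\begin{proof}
Put $t_{ij}=\xi_i(Th_j)$.

\emph{Neighboring diagonal entries are close.} Identity \eqref{eq:identity} for the pair $h_i,h_{i+1}$ reads
\[
t_{ii}-t_{i+1,i+1}=\frac1{d_i}\,\varphi_i(Tg_i)-\frac1{d_i}\,t_{i,i+1}+d_i\,t_{i+1,i}.
\]
We apply \eqref{eq:principle} to each term. The second bound in \eqref{eq:four} with \eqref{eq:B0} for even $i$, and the third bound with \eqref{eq:B1} for odd $i$, give $|\varphi_i(Tg_i)|\le C\eta_id_i$. The first bound with \eqref{eq:A} gives $|t_{i,i+1}|=|\xi_i(Th_{i+1})|\le C\eta_id_i$. The fourth bound with \eqref{eq:C} gives $|t_{i+1,i}|=|\xi_{i+1}(Th_i)|\le C\eta_i/d_i$. Hence $|t_{ii}-t_{i+1,i+1}|\le3C\eta_i$.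

\emph{The diagonal entries tend to zero.} On the finite-dimensional space $T(E)$ the norms $\|\cdot\|_1$ and $\|\cdot\|_{r+1}$ are equivalent. So there is $B$, depending on $T$ but not on $i$, with $\|Tx\|_{r+1}\le B\|Tx\|_1\le BC\|x\|_p$ for all $x$. By \eqref{eq:principle} and \eqref{eq:D}, $|t_{ii}|\le BC\,2^{-i}$.

For every $i$ we obtain $|t_{00}|\le|t_{ii}|+3C\sum_{j<i}\eta_j\le BC\,2^{-i}+3C/m$. Let $i\to\infty$.
\end{proof}

The finite rank of $T$ enters only in the second step. The identity satisfies \eqref{eq:four} with $C=1$ and has $t_{ii}=1$ for all $i$. The constant $B$ disappears in the limit, so the bound $3C/m$ is the same for all finite rank operators obeying \eqref{eq:four}.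

\section{Chains in $\lambda(a)$}\label{sec:construction}

Let $a$ satisfy \eqref{eq:star}. Suppose that the elements of a subspace $H\subseteq\lambda(a)$ satisfy an equation $x_\nu=\rho\,\varphi(x)$ with $\rho>0$. Then the norm $\|x\|_k$ on $H$ contains the term $\rho a_{\nu,k}|\varphi(x)|$, and so $\|\varphi\|_k^*\le1/(\rho a_{\nu,k})$ on $H$. Example~\ref{ex:plane} calls for terms whose weight $\rho a_{\nu,k}$ is small up to a given level and large from the next level on. Condition \eqref{eq:star} provides them.

\begin{lemma}[switch at level $k$]\label{lem:switch}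
Let $k\ge1$ and $\delta,M>0$. For all sufficiently large $n$ there is $\rho>0$ with $\rho a_{n,l}\le\delta$ for all $l\le k$ and $\rho a_{n,k+1}\ge M$.
\end{lemma}

\begin{proof}
Take $\rho=\delta/a_{n,k}$. The first inequality holds since $a_{n,l}\le a_{n,k}$, and the second holds as soon as $a_{n,k+1}/a_{n,k}\ge M/\delta$.
\end{proof}

In $s$, for instance, $\rho=n^{-k}$ gives weights at most $1$ up to level $k$ and the weight $n$ at level $k+1$.

\begin{proposition}\label{prop:block}
Let $I\subseteq\mathbb N$ be infinite and let $\theta=(p,q,r,u,m)$ be a type. There are a closed subspace $H\subseteq\lambda(a)$ that contains every $x\in\lambda(a)$ vanishing on $I$, and a chain of type $\theta$ in $H$ whose vectors $h_i$ vanish outside $I$.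
\end{proposition}

\subsection*{The shape of the chain}
We shall choose pairwise distinct indices $n_i,\mu_i,\nu_i\in I$ and numbers $d_i\ge1$, $\kappa_i>0$, $\rho_i>0$ $(i\ge0)$. Let $\xi_i(x)=x_{n_i}$, and let $H$ be the set of all $x\in\lambda(a)$ with
\begin{equation}\label{eq:relations}
x_{\mu_i}=\kappa_i\,x_{n_i},\qquad x_{\nu_i}=\rho_i\,(x_{n_i}-d_i\,x_{n_{i+1}})\qquad\text{for all }i\ge0 .
\end{equation}
Since coordinates are continuous, $H$ is a closed subspace, and it contains every vector vanishing on $I$. The coordinate $\mu_i$ carries the functional $\xi_i$ and the coordinate $\nu_i$ carries $\varphi_i$, so on $H$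
\begin{equation}\label{eq:dual}
\|\xi_i\|_1^*\le\frac1{a_{n_i,1}},\qquad\|\xi_i\|_{r+1}^*\le\frac1{\kappa_ia_{\mu_i,r+1}},\qquad\|\varphi_i\|_k^*\le\frac1{\rho_ia_{\nu_i,k}}\quad(k\ge1).
\end{equation}
Let $h_i$ be the vector whose $n_j$-coordinate is $\delta_{ij}$, whose $\mu_j$- and $\nu_j$-coordinates are given by \eqref{eq:relations}, and whose other coordinates vanish:
\[
h_i=e_{n_i}+\kappa_ie_{\mu_i}+\rho_ie_{\nu_i}-d_{i-1}\rho_{i-1}e_{\nu_{i-1}} .
\]
Here and below, terms with the subscript $i-1$ are omitted for $i=0$. By construction $h_i\in H$, $\xi_i(h_j)=\delta_{ij}$, and $h_i$ vanishes outside $I$. The coefficients of the first vectors are as follows (blank entries are zero):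
\[
\begin{array}{c|ccccccccc}
 & n_0&\mu_0&\nu_0&n_1&\mu_1&\nu_1&n_2&\mu_2&\nu_2\\ \hline
h_0&1&\kappa_0&\rho_0&&&&&&\\
h_1&&&-d_0\rho_0&1&\kappa_1&\rho_1&&&\\
h_2&&&&&&-d_1\rho_1&1&\kappa_2&\rho_2\\ \hline
g_1&&&-d_1d_0\rho_0&d_1&d_1\kappa_1&0&1&\kappa_2&\rho_2
\end{array}
\]
In $g_i=h_{i+1}+d_ih_i$ the $\nu_i$-coordinate is $-d_i\rho_i+d_i\rho_i=0$, so for every $k$
\begin{equation}\label{eq:gnorm}
\begin{split}
\|g_i\|_k={}&a_{n_{i+1},k}+\kappa_{i+1}a_{\mu_{i+1},k}+\rho_{i+1}a_{\nu_{i+1},k}\\
&+d_i\big(a_{n_i,k}+\kappa_ia_{\mu_i,k}+d_{i-1}\rho_{i-1}a_{\nu_{i-1},k}\big).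
\end{split}
\end{equation}
This cancellation makes the loss in the index harmless. After a switch at level $p$ we have no upper bound for $\rho_ia_{\nu_i,q}$, but this weight does not occur in $\|g_i\|_q$. In the same way $\kappa_{i+1}a_{\mu_{i+1},u}$ does not occur in $\|h_i\|_u$.

\subsection*{At which levels to switch}
A new difficulty appears in the chain: $g_i$ has nonzero coordinates at both neighbors $\nu_{i-1}$ and $\nu_{i+1}$. Suppose all $\nu_i$ were switched at level $p$, and we wanted $\|g_i\|_q\le\eta_id_iw_i$ for all $i$, where $w_i=\rho_ia_{\nu_i,p+1}$. By \eqref{eq:gnorm} and $q\ge p+1$, this inequality for $i$ gives $w_{i+1}\le\eta_id_iw_i$, and for $i+1$ it gives $d_iw_i\le\eta_{i+1}w_{i+1}$. Together, $1\le\eta_i\eta_{i+1}$, which is false. We therefore switch the even $\nu_i$ at level $p$ and the odd $\nu_i$ at level $q$. For even $i$ the odd neighbors are still small in $\|g_i\|_q$. For odd $i$ the even neighbors are large in $\|g_i\|_r$, but they are chosen first and can be dominated. The $\mu_i$ are switched at level $r$, so that they are small in all the norms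 of $g_i$ that we use. No parity is needed for them: by \eqref{eq:C}, the weight at $\mu_{i+1}$ has to dominate $\|h_i\|_u$, which involves $\mu_i$ only, and an induction on $i$ achieves this.

\begin{proof}[Proof of Proposition~\ref{prop:block}]
Partition $I$ into four infinite sets, from which we take, in this order, the indices $n_i$; $\nu_i$ for even $i$; $\nu_i$ for odd $i$; $\mu_i$. Since Lemma~\ref{lem:switch} holds for all large $n$, each index can be chosen different from the finitely many indices chosen earlier in the same set. In Steps 1--3 the constants $3$, $4$, $2$ reserve room for terms that are chosen later and will be at most $1$ each.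

\emph{Step 0.} Choose distinct indices $n_i$ $(i\ge0)$ arbitrarily.

\emph{Step 1.} Choose $d_i\ge1$ with $a_{n_{i+1},p}+3\le\eta_id_i\,a_{n_i,1}$.

\emph{Step 2.} For even $i$ choose $\nu_i,\rho_i$ by a switch at level $p$:
\[
d_i\rho_ia_{\nu_i,p}\le1,\qquad\rho_ia_{\nu_i,p+1}\ge\eta_i^{-1}\big(a_{n_i,q}+a_{n_{i+1},q}+4\big).
\]

\emph{Step 3.} For odd $i$, with all even indices already fixed, choose $\nu_i,\rho_i$ by a switch at level $q$:
\begin{gather*}
d_i\rho_ia_{\nu_i,q}\le1,\\
\rho_ia_{\nu_i,q+1}\ge\eta_i^{-1}\big(a_{n_i,r}+a_{n_{i+1},r}+2+\rho_{i+1}a_{\nu_{i+1},r}+d_{i-1}\rho_{i-1}a_{\nu_{i-1},r}\big).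
\end{gather*}

\emph{Step 4.} For $i=0,1,2,\dots$ in turn choose $\mu_i,\kappa_i$ by a switch at level $r$:
\[
\kappa_ia_{\mu_i,r}\le1,\qquad\kappa_ia_{\mu_i,r+1}\ge2^i(a_{n_i,p}+3),\qquad\kappa_ia_{\mu_i,r+1}\ge\eta_{i-1}^{-1}d_{i-1}\|h_{i-1}\|_u ,
\]
the last condition for $i\ge1$ only. At this moment $h_{i-1}$ is already determined.

It remains to verify \eqref{eq:A}--\eqref{eq:D}. Since $p<q<r$ and $d_j\ge1$, the first inequalities in Steps 2--4 give
\begin{equation}\label{eq:small}
\begin{gathered}
\rho_ja_{\nu_j,p}\le d_j\rho_ja_{\nu_j,p}\le1\ \ (\text{all }j),\qquad \rho_ja_{\nu_j,q}\le d_j\rho_ja_{\nu_j,q}\le1\ \ (j\text{ odd}),\\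
\kappa_ja_{\mu_j,k}\le1\ \ (\text{all }j,\ k\le r).
\end{gathered}
\end{equation}
Consequently
\begin{equation}\label{eq:hnorm}
\|h_i\|_p=a_{n_i,p}+\kappa_ia_{\mu_i,p}+\rho_ia_{\nu_i,p}+d_{i-1}\rho_{i-1}a_{\nu_{i-1},p}\le a_{n_i,p}+3 .
\end{equation}

\eqref{eq:A}: by \eqref{eq:dual}, \eqref{eq:hnorm} and Step 1, $\|\xi_i\|_1^*\|h_{i+1}\|_p\le(a_{n_{i+1},p}+3)/a_{n_i,1}\le\eta_id_i$.

\eqref{eq:B0}: for even $i$ the numbers $i\pm1$ are odd, so \eqref{eq:gnorm}, \eqref{eq:small} and Step 2 give
\[
\|g_i\|_q\le a_{n_{i+1},q}+2+d_i(a_{n_i,q}+2)\le d_i\big(a_{n_i,q}+a_{n_{i+1},q}+4\big)\le\eta_id_i\,\rho_ia_{\nu_i,p+1}.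
\]
Now use \eqref{eq:dual} with $k=p+1$.

\eqref{eq:B1}: for odd $i$, \eqref{eq:gnorm} and \eqref{eq:small} give
\[
\|g_i\|_r\le a_{n_{i+1},r}+1+\rho_{i+1}a_{\nu_{i+1},r}+d_i\big(a_{n_i,r}+1+d_{i-1}\rho_{i-1}a_{\nu_{i-1},r}\big).
\]
Since $d_i\ge1$, the right side is at most $d_i$ times the bracket in Step 3, hence at most $\eta_id_i\,\rho_ia_{\nu_i,q+1}$. Now use \eqref{eq:dual} with $k=q+1$.

\eqref{eq:C}: by \eqref{eq:dual} and the last condition of Step 4 for $i+1$,
\[
\|\xi_{i+1}\|_{r+1}^*\|h_i\|_u\le\frac{\|h_i\|_u}{\kappa_{i+1}a_{\mu_{i+1},r+1}}\le\frac{\eta_i}{d_i}.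
\]

\eqref{eq:D}: by \eqref{eq:dual}, \eqref{eq:hnorm} and the middle condition of Step 4,
\[
\|\xi_i\|_{r+1}^*\|h_i\|_p\le\frac{a_{n_i,p}+3}{\kappa_ia_{\mu_i,r+1}}\le2^{-i}.\qedhere
\]
\end{proof}

\section{A subspace containing chains of all types}\label{sec:A}

One chain excludes only those approximating sequences that obey \eqref{eq:four} for its own levels $p,q,r,u$ and with $C<m/3$. There are only countably many types, and chains on disjoint sets of coordinates do not interfere, so one subspace can contain a chain of each type.

\begin{proof}[Proof of Theorem~\ref{thm:A}]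
Partition $\mathbb N$ into infinite sets $I_\theta$, one for each type $\theta$. Let $H_\theta$ and $(h_i^\theta,\xi_i^\theta,d_i^\theta)$ be given by Proposition~\ref{prop:block} for $I_\theta$ and $\theta$, and put
\[
E=\bigcap_\theta H_\theta .
\]
This is a closed subspace of $\lambda(a)$. The vector $h_i^\theta$ lies in $H_\theta$, and for $\theta'\ne\theta$ it vanishes on $I_{\theta'}$ and hence lies in $H_{\theta'}$. So $h_i^\theta\in E$, and by restriction $E$ contains a chain of every type.

Suppose that $T_N:E\to E$ are continuous operators of finite rank with $T_Nx\to x$ for all $x\in E$, and let $j(k)$, $C_k$ be as in \eqref{eq:equi}. Choose successively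
\begin{gather*}
p\ge j(1),\qquad q\ge\max(j(p+1),\,p+1),\\
r\ge\max(j(q+1),\,q+1),\qquad u\ge\max(j(r+1),\,r+1),
\end{gather*}
put $C=\max(C_1,C_{p+1},C_{q+1},C_{r+1})$, and take an integer $m\ge\max(6C,1)$. Since the norms increase, every $T_N$ satisfies \eqref{eq:four} with this $C$. Let $(h_i,\xi_i,d_i)$ be the chain of type $(p,q,r,u,m)$ in $E$; it does not depend on $N$. Lemma~\ref{lem:chain} gives $|\xi_0(T_Nh_0)|\le3C/m\le\frac12$ for all $N$. But $\xi_0$ is a coordinate functional, hence continuous, and $\xi_0(T_Nh_0)\to\xi_0(h_0)=1$. This contradiction shows that $E$ fails BAP.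
\end{proof}

\begin{remark}\label{rem:hyp}
Nuclearity is not used in Theorem~\ref{thm:A}, and \eqref{eq:star} is used only through Lemma~\ref{lem:switch}. That lemma fails without \eqref{eq:star}: if $a_{n,k+1}\le Ra_{n,k}$ for infinitely many $n$, then for these $n$ the two inequalities force $M\le R\delta$. The assumption $a_{n,1}>0$ is used in Step 1 and in the comparison of $\|\cdot\|_{r+1}$ with $\|\cdot\|_1$ on $T(E)$. If zero entries are allowed, the matrix with $a_{n,k}=1$ for $n\le k$ and $a_{n,k}=0$ for $n>k$ defines $\omega$, for which the conclusion fails by Theorem~\ref{thm:B}.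
\end{remark}

\section{The classification}\label{sec:B}

For a fundamental system $(\|\cdot\|_k)$ on $F$ write $Z_k=\{x\in F:\|x\|_k=0\}$. To prove (1)$\Rightarrow$(2) in Theorem~\ref{thm:B} we want to apply Corollary~\ref{cor:nuclear}, but $F$ need have neither a basis nor a continuous norm. The next lemma finds a subspace with both. A sequence that is orthogonal for all inner products at once would do, but this imposes infinitely many linear conditions on each new vector. We impose only the first $n$ inner products on the $n$th vector; for each fixed inner product this leaves finitely many exceptions, which cost a constant.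

\begin{lemma}\label{lem:basic}
Let $F$ be a Fr\'echet space with a fundamental system of Hilbertian seminorms $\|x\|_j=\langle x,x\rangle_j^{1/2}$ such that $Z_1$ has infinite codimension. Then $F$ has an infinite-dimensional closed subspace $G$ with a basis such that $\|\cdot\|_1$ is a norm on $G$.
\end{lemma}

\begin{proof}
Choose inductively $x_n\in F$ with
\[
\|x_n\|_1=1,\qquad\langle x_n,x_l\rangle_j=0\quad\text{for }l<n,\ 1\le j\le n .
\]
This is possible: the orthogonality conditions define a subspace of codimension at most $n(n-1)$, which cannot be contained in $Z_1$. The $x_n$ are orthonormal for $\langle\cdot,\cdot\rangle_1$, hence linearly independent. Let $X=\operatorname{span}\{x_n\}$, $G=\overline X$ and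
\[
P_Nx=\sum_{n\le N}\langle x,x_n\rangle_1\,x_n .
\]
The operators $P_N$ are continuous, since $|\langle x,x_n\rangle_1|\le\|x\|_1$, and $P_N(\sum_nc_nx_n)=\sum_{n\le N}c_nx_n$ for finite sums.

Fix $j$ and $x\in X$. If $N\ge j-1$, every $n>N$ satisfies $n\ge j$, so $x_n$ is orthogonal to $x_1,\dots,x_N$ for $\langle\cdot,\cdot\rangle_j$. Then $\|x\|_j^2=\|P_Nx\|_j^2+\|x-P_Nx\|_j^2$, and $\|P_Nx\|_j\le\|x\|_j$. For $j=1$ this covers all $N$. If $N<j-1$, we use that $\|\cdot\|_1$ is a norm on the finite-dimensional space $\operatorname{span}\{x_1,\dots,x_j\}$, so that $\|y\|_j\le c_j\|y\|_1$ there, with some $c_j\ge1$. Then $\|P_Nx\|_j\le c_j\|P_Nx\|_1\le c_j\|x\|_1\le c_j\|x\|_j$. Thus $\|P_Nx\|_j\le c_j\|x\|_j$ for all $N$ and all $x\in X$, and by continuity for all $x\in G$.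

Since $P_Nx=x$ for $x\in X$ and large $N$, the remark after \eqref{eq:equi} gives $P_Nx\to x$ for all $x\in G$. So every $x\in G$ has the expansion $x=\sum_n\langle x,x_n\rangle_1x_n$. It is unique: applying the continuous functional $\langle\cdot,x_n\rangle_1$ to $x=\sum_lc_lx_l$ gives $c_n=\langle x,x_n\rangle_1$. If $x\in G$ and $\|x\|_1=0$, all coefficients vanish and $x=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1)$\Rightarrow$(2). Suppose that the kernel of a continuous seminorm $\|\cdot\|$ has infinite codimension. Take a fundamental system of Hilbertian seminorms and $k$ with $\|\cdot\|\le C\|\cdot\|_k$. Then $Z_k$ is contained in that kernel and has infinite codimension; omitting the first $k-1$ seminorms, we may assume $k=1$. The subspace $G$ of Lemma~\ref{lem:basic} is an infinite-dimensional nuclear Fr\'echet space with a basis and a continuous norm. By Corollary~\ref{cor:nuclear} it has a closed subspace without BAP, and this is a closed subspace of $F$. So (1) fails.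

(2)$\Rightarrow$(1). Let $E\subseteq F$ be a closed subspace. The space $E_k=E/(E\cap Z_k)$ embeds into $F/Z_k$ and is therefore finite-dimensional; it is normed by $\|\cdot\|_k$. Let $\pi_k:E\to E_k$ be the quotient map, which is continuous, and let $\sigma_k:E_k\to E$ be a linear right inverse, which is continuous because $\dim E_k<\infty$. The operator $T_k=\sigma_k\pi_k$ is continuous of finite rank, and $\pi_k(T_kx-x)=0$, that is, $T_kx-x\in Z_k$. Hence $\|T_kx-x\|_l=0$ for $k\ge l$, and $T_kx\to x$.

(2)$\Rightarrow$(3). Let $D_k=\dim F/Z_k<\infty$. The spaces $Z_k^\perp$ of linear functionals vanishing on $Z_k$ increase with $k$ and have dimension $D_k$. Extending bases step by step, we find linearly independent functionals $\psi_n$, indexed by the set $A=\{n\in\mathbb N:n\le D_k\text{ for some }k\}$, such that $\psi_1,\dots,\psi_{D_k}$ is a basis of $Z_k^\perp$ for each $k$. Both $\|x\|_k$ and $\max_{n\le D_k}|\psi_n(x)|$ define norms on the finite-dimensional space $F/Z_k$, so they are equivalent. Hence $\Psi x=(\psi_n(x))_{n\in A}$ is an isomorphism of $F$ onto its image in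 $\mathbb K^A$ with the product topology. The image is complete, hence closed. It is dense, because linear independence makes $(\psi_1,\dots,\psi_N):F\to\mathbb K^N$ surjective for each $N\in A$. So $F\cong\mathbb K^A$, which is finite-dimensional or $\omega$.

(3)$\Rightarrow$(2). For finite-dimensional $F$ there is nothing to prove. A continuous seminorm on $\omega$ is bounded by a multiple of some $\max_{n\le k}|x_n|$, so its kernel contains the subspace $\{x:x_1=\dots=x_k=0\}$ of codimension $k$.

Finally, if $F$ has a continuous norm, then (2) applied to this norm says that $\{0\}$ has finite codimension. So an infinite-dimensional $F$ with a continuous norm fails (2), and hence (1).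
\end{proof}

Nuclearity is used only in (1)$\Rightarrow$(2), and there it cannot be omitted: the Hilbert space $\ell^2$ satisfies (1), as noted in Section~\ref{sec:intro}, but its norm violates (2).

\begin{thebibliography}{9}

\bibitem{MV} Meise and Vogt, \emph{Introduction to Functional Analysis}.

\bibitem{NFS} \emph{Nuclear Fr\'echet spaces without the bounded approximation property}, \texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm71/sm7116.pdf}.

\end{thebibliography}
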